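# Parallel packing of non-blocking cubes into the unit cube

## Theorem A: total volume at most $(2^d+1)/3^d$ suffices

**Theorem A.** Let $d\ge 2$, and let $C_1,C_2,\dots$ be a finite or countable collection of $d$-dimensional cubes with edges $a_1,a_2,\dots>0$. Suppose that $a_i+a_j\le 1$ for all $i\ne j$ and that
$$\sum_n a_n^d\ \le\ \frac{2^d+1}{3^d}.$$
Then translations and rotations can be applied to the cubes so that the resulting cubes lie in $I^d=[0,1]^d$, have mutually disjoint interiors, and have all their edges parallel to edges of $I^d$.

A collection with $a_i+a_j\le1$ for all $i\neq j$ is called **non-blocking**. Placing all cubes inside $I^d$ with mutually disjoint interiors is a **packing**, and the packing is **parallel** if every edge of every packed cube is parallel to an edge of $I^d$. Throughout we write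
$$v_d=\frac{2^d+1}{3^d}=\Bigl(\tfrac23\Bigr)^d+\Bigl(\tfrac13\Bigr)^d ,$$
so $v_1=1$, $v_2=\frac59$, $v_3=\frac13$. The theorem says: *non-blocking, and total volume at most $v_d$, imply parallel packable.* This statement is posed as Conjecture 1 in a problem whose source is "Packing of non-blocking four-dimensional cubes into the unit cube" (https://emis.univie.ac.at/journals/AM/24-3/am3840.pdf). The problem records as known that non-blocking squares of total area at most $\frac59$ can be packed into $I^2$, and that non-blocking three-dimensional cubes of total volume at most $\frac13$ can be packed into $I^3$. We use neither fact: the proof is an induction on $d$ that starts at $d=1$.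

Some small examples.

* Two squares of edge $0.51$ have total area $0.5202<\frac59$, but $0.51+0.51>1$, so they are not non-blocking. We shall see that they cannot be parallel packed.
* A square of edge $\frac23$ and a square of edge $\frac13$ are non-blocking and have total area exactly $\frac49+\frac19=v_2$. They fit in opposite corners of $I^2$.
* Five squares of edge $\frac13$ also have total area exactly $v_2$. They fit in a $3\times3$ grid.

So at least two quite different kinds of collection reach the bound $v_2$, and the proof has to treat both without loss.

A routine remark: if $\sum a_n^d<\infty$, then for each $\varepsilon>0$ only finitely many edges are $\ge\varepsilon$, so the collection can be listed in non-increasing order of edges. We always do so. We write $(u)^+=\max(u,0)$.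

## Theorem B: the constant is sharp, and more volume fits when $a_2<1/3$

**Theorem B.** Let $d\ge 2$.

1. A collection of total volume at most $v_d$ can be parallel packed into $I^d$ *if and only if* it is non-blocking. The constant $v_d$ is the largest with this property.
2. Let $a_1\ge a_2\ge\dots$ be the edges of at least two cubes, with $a_1+a_2\le1$. If the total volume is at most $a_2^d+(1-a_2)^d$, the cubes can be parallel packed into $I^d$. Hence non-blocking cubes can be parallel packed whenever their total volume is at most $\max\{v_d,\;a_2^d+(1-a_2)^d\}$.
3. The last bound is sharp as $a_2\to(1/n)^+$ for each integer $n\ge3$: for every $\varepsilon>0$ and $\eta>0$ there is a non-blocking collection with $1/n<a_2<1/n+\eta$, of total volume less than $\max\{v_d,a_2^d+(1-a_2)^d\}+\varepsilon$, that cannot be parallel packed.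

The function
$$g(y)=y^d+(1-y)^d$$
has derivative $d\bigl(y^{d-1}-(1-y)^{d-1}\bigr)<0$ on $[0,\frac12)$, so it decreases on $[0,\frac12]$, and $g(\frac13)=v_d$. Since $a_2\le a_1$ and $a_1+a_2\le 1$ force $a_2\le\frac12$, the bound $g(a_2)$ in part 2 beats $v_d$ exactly when $a_2<\frac13$. For instance, with $d=2$ and $a_2=\frac14$ it allows total area $\frac1{16}+\frac9{16}=\frac58$.

## Projections and lattice points: what cannot be packed

The negative statements are short, and they show why $v_d$ is the right number.

**Non-blocking is necessary (the "only if" in Theorem B.1).** Let $C_i,C_j$ be two cubes of a parallel packing. If on every coordinate axis the interiors of their projections met, we could pick a common point in each coordinate and obtain a common interior point. So on some axis the projections are subintervals of $[0,1]$ of lengths $a_i,a_j$ with disjoint interiors, and hence $a_i+a_j\le1$.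

**Proof of Theorem B.3.** Take $(n-1)^d+1$ cubes, all of edge $\frac1n+\delta$ with small $\delta>0$. Since $n\ge3$, we have $\frac2n+2\delta\le1$ for small $\delta$, so they are non-blocking. As $\delta\to0^+$ their total volume tends to
$$\frac{(n-1)^d+1}{n^d}=\Bigl(\tfrac1n\Bigr)^d+\Bigl(1-\tfrac1n\Bigr)^d=g\bigl(\tfrac1n\bigr).$$
Here $a_2=\frac1n+\delta$. As $g$ is continuous and $g(\frac1n)\ge g(\frac13)=v_d$, the quantity $\max\{v_d,g(a_2)\}$ also tends to $g(\frac1n)$. So for given $\varepsilon,\eta$ a small enough $\delta<\eta$ makes the total volume less than $\max\{v_d,g(a_2)\}+\varepsilon$.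

It remains to see that these cubes cannot be parallel packed. Let $(c,c+\ell)\subset[0,1]$ with $\ell>\frac1n$, and let $q$ be the smallest integer with $q>nc$. Then $q\ge1$ and $q\le nc+1<n(c+\ell)\le n$. So $q\le n-1$ and $\frac qn\in(c,c+\ell)$. Applying this in each coordinate, the interior of each packed cube contains one of the $(n-1)^d$ points of $\{\frac1n,\dots,\frac{n-1}n\}^d$. There are $(n-1)^d+1$ cubes, so two interiors share a point, which is impossible. $\blacksquare$

**Maximality of $v_d$ (rest of Theorem B.1, apart from Theorem A).** Take $n=3$: the $2^d+1$ cubes of edge $\frac13+\delta$ are non-blocking, cannot be parallel packed, and have total volume tending to $v_d$. So no constant $c>v_d$ has the property in Theorem B.1. $\blacksquare$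

What remains is positive: Theorem A, which is the "if" in B.1, and Theorem B.2.

## Slicing into layers, and a collection that defeats plain slicing

In dimension $1$ the statement is trivial: intervals of total length at most $v_1=1$ are laid end to end. This suggests an induction that slices $I^d$ into horizontal layers. Suppose Theorem A is known in dimension $d-1$. List all cubes in decreasing order. Begin a layer whose height is the edge of the first cube. Fill it with the longest initial segment of the list whose total $(d-1)$-dimensional volume is at most $v_{d-1}$; the theorem in dimension $d-1$ packs the bases, and we erect the cubes over them. Start the next layer on top, and so on. If we run out of height, we hope to show that the total volume was more than $v_d$.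

For $d=3$ this fails. Take the edges
$$0.5;\quad 0.3,\,0.3,\,0.3,\,0.3;\quad 0.201\ \text{ (twelve times)}.$$
The collection is non-blocking, and its volume is $0.125+4(0.027)+12(0.008120601)<0.3305<\frac13$. The capacity of a layer is $v_2=\frac59=0.555\ldots$

* Layer 1, height $0.5$: base areas $0.25+3(0.09)=0.52$; a fourth $0.3$-cube would give $0.61$.
* Layer 2, height $0.3$: base areas $0.09+11(0.040401)=0.534411$; a twelfth $0.201$-cube would give $0.574812$.
* Layer 3 needs height $0.201$, but $0.5+0.3+0.201=1.001>1$.

The loss is in layer 1. The large cube itself wastes nothing, but the $0.3$-cubes beside it block their base area through the whole height $0.5$ while filling only $0.3$ of it.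

The remedy is to stop letting large cubes dictate layer heights. Hang the $0.5$-cube in a top corner of $I^3$, at heights $[0.5,1]$, and run thin layers of small cubes from the floor upward, past the large cube. A layer that meets the large cube has its capacity lowered by the cross-section $0.25$. In the example:

* layer $[0,0.3]$, capacity $\frac59$: four cubes $0.3$ and four cubes $0.201$, base area $0.521604$;
* layer $[0.3,0.501]$, which meets the large cube, capacity $\frac59-0.25=0.3055\ldots$: seven cubes $0.201$, base area $0.282807$;
* layer $[0.501,0.702]$: the last cube.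

Everything fits. Moreover a large cube of edge $a$ takes cross-section $a^{d-1}$ away over a height $a$, in total $a^{d-1}\cdot a$, which is exactly its own volume. So nothing is lost in the accounting.

But now the inductive hypothesis is too weak. Two consecutive layers meet the *same* large cube, so its cross-section must sit at the *same* place in both $(d-1)$-dimensional packings, and Theorem A in dimension $d-1$ does not let us choose that place. We must strengthen the statement: the large cubes go to corners prescribed in advance. Since the number of large cubes met changes from layer to layer, the place of the $i$-th large cube may depend only on $i$.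

## The statement $P(d)$: large cubes in prescribed corners

Call a cube **large** if its edge is $>\frac13$ and **small** otherwise. For $e\in\{0,1\}^d$ let
$$Q(e,a)=\prod_{k=1}^dJ(e_k,a),\qquad J(0,a)=[0,a],\quad J(1,a)=[1-a,1],$$
the cube of edge $a$ in the corner $e$ of $I^d$. If $e\ne e'$ and $a+a'\le 1$, then $Q(e,a)$ and $Q(e',a')$ have disjoint interiors: in a coordinate where $e,e'$ differ, the two intervals are $[0,\cdot]$ and $[1-\cdot,1]$ with lengths summing to at most $1$.

We order the corners recursively: $\sigma_1(1)=1$, $\sigma_1(2)=0$, and for $d\ge2$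
$$\sigma_d(i)=(\sigma_{d-1}(i),1),\qquad \sigma_d(2^{d-1}+i)=(\sigma_{d-1}(i),0)\qquad(1\le i\le 2^{d-1}).$$
Each $\sigma_d:\{1,\dots,2^d\}\to\{0,1\}^d$ is a bijection: first the corners of the ceiling, then those of the floor. For $d=2$ the order is $(1,1),(0,1),(1,0),(0,0)$.

**Claim $P(d)$** $(d\ge1)$. *Take a non-blocking collection of total volume $\le v_d$ with large edges $a_1\ge\dots\ge a_m$. Then $m\le2^d$, and the collection has a parallel packing into $I^d$ in which the $i$-th large cube is $Q(\sigma_d(i),a_i)$ for $i=1,\dots,m$.*

The bound on $m$ is immediate: if $m\ge1$, then $m3^{-d}<v_d=(2^d+1)3^{-d}$, so $m\le 2^d$. Clearly $P(d)$ for all $d\ge 2$ gives Theorem A.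

**Proof of $P(1)$.** Here $v_1=1$ and $m\le2$. Put $a_1$, if present, at the right end, $a_2$, if present, at the left end, and the small intervals consecutively between them. The total length is at most $1$, so this works.

**Standing notation for the induction step.** From now until $P(d)$ is proved, $d\ge2$ and **we assume $P(d-1)$**. Put
$$v=v_{d-1},\qquad N=2^{d-1},\qquad k=\Bigl(\tfrac23\Bigr)^{d-1}=N3^{1-d},$$
so that
$$v=k+3^{1-d},\qquad v_d=\tfrac23k+3^{-d}. \tag{1}$$

## Layers of small cubes running past the top cubes

**The data.** We have $M\le N$ large cubes with edges $a_1\ge\dots\ge a_M$, placed at $Q((\sigma_{d-1}(i),1),a_i)$; call them **top cubes**. We have a starting height $s_1\ge0$ and a non-empty list of small cubes, in non-increasing order, with largest edge $x\le\frac13$. The whole collection is non-blocking. Put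
$$H(s)=\sum_{i\le M:\ a_i>1-s}a_i^{d-1},\qquad K=v-x^{d-1}.$$
Up to endpoints, $H(s)$ is the total cross-section of the top cubes at height $s$, for $s\leq 1$. It is non-decreasing in $s$. The number $K$ plays the role of the capacity of a layer after the unavoidable loss; as $x\le\frac13$, we have $K\ge k$.

**The procedure.** Let $t_j$ be the edge of the first unpacked cube when layer $j$ is begun (so $t_1=x$), and put $s_{j+1}=s_j+t_j$. Layer $j$ is $[0,1]^{d-1}\times[s_j,s_{j+1}]$.

* If $s_{j+1}>1$ or $t_j^{d-1}>v-H(s_{j+1})$, the procedure *fails* at the cube $t_j$.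
* Otherwise, take the longest initial segment of the unpacked list whose total $(d-1)$-volume $A_j$ satisfies $A_j\le v-H(s_{j+1})$. It contains $t_j$, and it may be the whole remaining list, even an infinite one. Pack it into layer $j$ as explained now.

*Why the segment fits.* A top cube occupies heights $[1-a_i,1]$. As $s_j<s_{j+1}\le1$, it meets the interior of layer $j$ exactly when $a_i>1-s_{j+1}$. The $a_i$ are ordered, so these top cubes form an initial segment $a_1,\dots,a_p$, and their projections to the first $d-1$ coordinates are $Q(\sigma_{d-1}(i),a_i)$. Consider the $(d-1)$-cubes with edges $a_1,\dots,a_p$ together with those of the chosen segment. They are non-blocking, their total $(d-1)$-volume is at most $H(s_{j+1})+\bigl(v-H(s_{j+1})\bigr)=v$, and their large members are exactly $a_1,\dots,a_p$. By $P(d-1)$ they can be packed with the $i$-th large one at $Q(\sigma_{d-1}(i),a_i)$, that is, exactly where the top cubes already are. Over the $(d-1)$-cube of each small cube of edge $t$, place that cube at heights $[s_j,s_j+t]\subset[s_j,s_{j+1}]$. The result is disjoint (in interiors) from the top cubes that meet the layer,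 because the projections are; and from the others, because the heights are.

*If the procedure never fails, the whole list is packed* in $[0,1]^{d-1}\times[s_1,1]$. Each layer takes at least one cube and always takes cubes in list order, so every cube, having a finite position in the list, is reached.

**Lemma 1.** If the procedure fails at the beginning of layer $L+1$ $(L\ge0)$, then the total volume $U$ of the cubes of the list up to and including the failing cube satisfies
$$U\ \ge\ x^d+\int_{[s_1+x,\,1]}\bigl(K-H(s)\bigr)^+ds, \tag{2}$$
with strict inequality if $L\ge1$. (The integral is $0$ if $s_1+x>1$.)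

*Proof.*

**Step 1: bound the volume in one layer from below.** Let $j\le L$, let $W_j$ be the volume of the small cubes in layer $j$, and put $H_j=H(s_{j+1})$. Since the list was not exhausted in layer $j$, there is a next cube, of edge $t_{j+1}$. All cubes in layer $j$ have edges $\ge t_{j+1}$. The first contributes $t_j^d$, and every other contributes at least $t_{j+1}$ times its $(d-1)$-volume:
$$W_j\ge t_j^d+t_{j+1}\bigl(A_j-t_j^{d-1}\bigr),\qquad A_j\ge t_j^{d-1}.$$
The segment was the longest possible, so $A_j+t_{j+1}^{d-1}>v-H_j$. We claim
$$W_j>t_j^d-t_{j+1}^d+t_{j+1}\bigl(v-H_j-t_j^{d-1}\bigr)^+. \tag{3}$$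
If the positive part is $0$, this follows from $W_j\ge t_j^d$ and $t_{j+1}>0$. If it is positive, insert $A_j-t_j^{d-1}>v-H_j-t_j^{d-1}-t_{j+1}^{d-1}$ into the bound for $W_j$. Finally $t_j\le x$, so the positive part in (3) is at least $(K-H_j)^+$.

**Step 2: sum over the layers.** The terms $t_j^d-t_{j+1}^d$ telescope to $x^d-t_{L+1}^d$, and the failing cube contributes $t_{L+1}^d$. Hence
$$U\ \ge\ x^d+\sum_{j=1}^{L}t_{j+1}\bigl(K-H(s_{j+1})\bigr)^+,$$
strictly if $L\ge1$. (If $L=0$ this reads $U=x^d$.)

**Step 3: compare the sum with an integral.** With $s_{L+2}=s_{L+1}+t_{L+1}$, the interval $[s_{j+1},s_{j+2}]$ has length $t_{j+1}$ for each $j\le L$. As $(K-H)^+$ is non-increasing, its value at the left end, times the length, is at least its integral. So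
$$U\ \ge\ x^d+\int_{s_2}^{s_{L+2}}(K-H(s))^+\,ds,\qquad s_2=s_1+x,$$
strictly if $L\ge1$.

**Step 4: reach height $1$.** If the failure occurred because $s_{L+2}>1$, then $[s_2,1]\subset[s_2,s_{L+2}]$ (or $s_2>1$ and the integral in (2) is $0$), and (2) follows. Otherwise $s_{L+2}\le1$ and $v-H(s_{L+2})<t_{L+1}^{d-1}\le x^{d-1}$, that is, $K-H(s_{L+2})<0$. By monotonicity $K-H(s)<0$ for all $s\ge s_{L+2}$, so $(K-H)^+=0$ on $[s_{L+2},1]$ and the two integrals agree. $\square$

## The induction step when all large cubes hang from the ceiling ($m\le N$)

Take a collection as in $P(d)$, with large edges $a_1\ge\dots\ge a_m$, $m\le2^d$, and place the $i$-th large cube at $Q(\sigma_d(i),a_i)$. These cubes sit in distinct corners and are non-blocking, so their interiors are disjoint. If there are no small cubes, we are done. In this section $m\le N$, so all large cubes are top cubes, and we set $M=m$.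

**Step 1: run the procedure from the floor.** Let $s_1=0$, let the list consist of all small cubes, and let $x$ be its largest edge. Suppose the procedure fails.

**Step 2: the first layer does not fail.** We have $s_2=x\le1$. By non-blocking, $a_i\le1-x$ for all $i$, so $H(x)=0$, and $x^{d-1}\le3^{1-d}\le v$. So $L\ge1$, and (2) is strict.

**Step 3: the volume of the large cubes pays for $H$.** Each $a_i$ contributes to $H$ only for $s>1-a_i$, hence
$$\int_x^1H(s)\,ds\le\sum_ia_i^{d-1}\cdot a_i=\sum_ia_i^d .$$
With $(K-H)^+\ge K-H$, Lemma 1 shows that the total volume of the collection is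
$$>\ \sum_ia_i^d+x^d+\int_x^1(K-H(s))\,ds\ \ge\ x^d+(1-x)(v-x^{d-1}).$$

**Step 4: the last expression is at least $v_d$.** By (1),
$$x^d+(1-x)(v-x^{d-1})-v_d=(\tfrac13-x)k+(1-x)(3^{1-d}-x^{d-1})-(3^{-d}-x^d),$$
and $3^{-d}-x^d=\frac13(3^{1-d}-x^{d-1})+x^{d-1}(\frac13-x)$. Therefore
$$x^d+(1-x)(v-x^{d-1})-v_d=(\tfrac13-x)(k-x^{d-1})+(\tfrac23-x)(3^{1-d}-x^{d-1})\ \ge\ 0,$$
since $x\le\frac13$ and $x^{d-1}\le3^{1-d}\le k$. So the total volume exceeds $v_d$, a contradiction. The procedure succeeds, and $P(d)$ holds for this collection. Note that at $x=\frac13$ the expression is exactly $0$: this case has no slack.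

## The induction step when large cubes also stand on the floor ($m>N$)

Now the ceiling corners are full, and the large cubes number $N+1,\dots,m$ stand in floor corners. We cannot simply let the layers run past them as well: the $i$-th top cube and the $i$-th floor cube project to the same corner $\sigma_{d-1}(i)$, so a layer that meets both is not described by $P(d-1)$. The way out is one special bottom layer, exactly as high as the largest floor cube. It will turn out to lie below all the top cubes.

**Step 1: set up.** Let $b_i=a_{N+i}$ for $1\le i\le r$, where $r=m-N\ge1$ and $r\le N$. The cube $b_i$ is at $Q((\sigma_{d-1}(i),0),b_i)$. Put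
$$b=b_1=\tfrac13+\beta,\quad\beta>0 .$$
The cube $a_1$ is another cube, of edge $\ge b$, so $2b\le a_1+b\le 1$ and $b\le\frac12$. Hence
$$w:=1-2b=\tfrac13-2\beta\ge0,\qquad b-w=3b-1=3\beta,\qquad w+3\beta=\tfrac13+\beta. \tag{4}$$
The top cubes are $a_1,\dots,a_N$, all of edge $\ge b$; so $M=N$. The number $w$ is the distance between the heights $b$ and $1-b$.

**Step 2: fill the bottom layer.** The layer $[0,1]^{d-1}\times[0,b]$ contains all the $b_i$. It does not meet the interiors of the top cubes, since $a_i+b\le1$. Let $G=\sum_ib_i^{d-1}$. Take the longest, possibly empty, initial segment of the list of small cubes whose $(d-1)$-volume $A_0$ satisfies $A_0\le v-G$; if $v-G<0$, take the empty segment, with $A_0=0$. If the segment is not empty, apply $P(d-1)$ to the edges $b_1,\dots,b_r$ and this segment: the total is at most $v$, the large edges are exactly the $b_i$, and they land at $Q(\sigma_{d-1}(i),b_i)$, the projections of the floor cubes. Place each small cube of edge $t$ of the segment over its base at heights $[0,t]$, where $t\le\frac13<b$.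

**Step 3: continue with the procedure.** If no small cubes remain, we are done. Otherwise let $x$ be the largest remaining edge, and run the procedure with $s_1=b$ on the remaining small cubes. If it succeeds, we are done. Suppose it fails.

*Example.* For $d=2$ take large squares $0.4,0.36,0.36$ and four squares $0.17$, of total area $0.5348<\frac59$. Here $N=2$, $v=1$, $b=0.36$, $G=0.36$. The bottom layer takes three small squares ($0.51\le0.64$). The last one starts a layer $[0.36,0.53]$, which lies below the top squares, as these reach down only to $0.6$ and $0.64$.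

**Step 4: lower bound for the total volume $T$.** We have
$$A_0>v-G-x^{d-1}=K-G .$$
If $v-G\ge0$ this is maximality of the segment; if $v-G<0$ then $A_0=0$ and the right-hand side is negative. The small cubes in the bottom layer have edges $\ge x$, so their volume is at least $xA_0>x(K-G)$. Adding floor cubes, top cubes, and the bound of Lemma 1 for the remaining list, we get
$$T>\sum_ib_i^d+x(K-G)+\sum_{i\le N}a_i^d+x^d+\int_{[b+x,1]}(K-H)^+ds. \tag{5}$$

**Step 5: a bound for $N$ cubes of edge $b$.** By Bernoulli's inequality $(1+u)^d\ge1+du$ for $u\ge0$,
$$Nb^d=N3^{-d}(1+3\beta)^d\ge N3^{-d}(1+3d\beta)=k\bigl(\tfrac13+d\beta\bigr),$$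
and therefore, as $d\ge2$,
$$kw+Nb^d\ \ge\ k\bigl(\tfrac13-2\beta+\tfrac13+d\beta\bigr)=k\bigl(\tfrac23+(d-2)\beta\bigr)\ \ge\ \tfrac23k. \tag{6}$$
We shall show in both of the following cases that
$$T>kw+Nb^d+3^{1-d}(w+3\beta). \tag{7}$$
This suffices: by (6) and (4) the right-hand side is at least $\frac23k+3^{1-d}(\frac13+\beta)>\frac23k+3^{-d}=v_d$, which contradicts $T\le v_d$.

**Step 6: inequality (7) when $x\le w$.** The first layer of the procedure ends at height $b+x\le b+w=1-b$, so we can use the integral in (5) on $[b+x,1-b]$, an interval of length $w-x$. There $a_i$ contributes to $H$ only on a subset of $(1-a_i,1-b]$, of length $a_i-b$. So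
$$\int_{[b+x,1]}(K-H)^+ds\ \ge\ \int_{b+x}^{1-b}(K-H)\,ds\ \ge\ K(w-x)-\sum_{i\le N}a_i^{d-1}(a_i-b).$$
Insert this in (5). The terms $\pm xK$ cancel, the sums $\sum_{i\le N}a_i^d$ cancel, and $\sum_ib_i^d-xG=\sum_ib_i^{d-1}(b_i-x)$:
$$T>\sum_ib_i^{d-1}(b_i-x)+Kw+x^d+b\sum_{i\le N}a_i^{d-1}\ \ge\ b^{d-1}(b-x)+Kw+x^d+Nb^d .$$
Here we used $b_i>\frac13\ge x$ to drop all terms with $i\ge2$, and $a_i\ge b$. Next, $Kw=kw+(3^{1-d}-x^{d-1})w$ by (1), and $b-x=(w-x)+3\beta$ by (4). Since $w-x\ge0$, $b^{d-1}\ge3^{1-d}$ and $x^{d-1}\le3^{1-d}$,
$$b^{d-1}(b-x)+(3^{1-d}-x^{d-1})w+x^d\ \ge\ 3^{1-d}(w-x+3\beta)+3^{1-d}w-x^{d-1}(w-x)\ \ge\ 3^{1-d}(w+3\beta).$$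
Adding $kw+Nb^d$ gives (7).

**Step 7: inequality (7) when $x>w$.** Now the procedure may fail at its very first layer, so we drop the integral in (5). Since $xK+x^d=xv$,
$$T>\sum_ib_i^{d-1}(b_i-x)+xv+\sum_{i\le N}a_i^d\ \ge\ b^{d-1}(b-x)+xv+Nb^d .$$
The coefficient of $x$ on the right is $v-b^{d-1}>0$, because $b\le\frac12<\frac23$ gives $b^{d-1}<k<v$. So the right-hand side only gets smaller if we replace $x$ by the smaller number $w$. With $b-w=3\beta$ and $v=k+3^{1-d}$,
$$T>3\beta b^{d-1}+kw+3^{1-d}w+Nb^d\ \ge\ kw+Nb^d+3^{1-d}(w+3\beta),$$
which is (7).

So the procedure never fails, and $P(d)$ holds in this case as well. By induction $P(d)$ holds for all $d\ge1$. This proves Theorem A, and with it the "if" in Theorem B.1. $\blacksquare$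

## One hole and a larger capacity: the bound $a_2^d+(1-a_2)^d$

For Theorem B.2 the same layer argument works with a different inductive statement. There is only one prescribed object, the largest cube, in the corner $(1,\dots,1)$. The capacity of a layer now depends on the first cube of that layer.

**Claim $R(d)$** $(d\ge1)$. *Let $a\ge0$, let $u_1\ge u_2\ge\cdots$ be a non-empty finite or infinite list of positive edges with $a+u_1\le1$, and suppose*
$$a^d+\sum_iu_i^d\le u_1^d+(1-u_1)^d .$$
*Then the cubes $u_i$ can be parallel packed into $I^d$ with interiors disjoint from $Q((1,\dots,1),a)$ (no condition if $a=0$).*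

**$R(d)$ implies Theorem B.2.** Apply $R(d)$ with $a=a_1$ and the list $a_2,a_3,\dots$, and put the first cube into the hole $Q((1,\dots,1),a_1)$. The hypotheses are exactly those of the first assertion of B.2. The second assertion combines the first with Theorem A.

**Step 1: $R(1)$.** The right-hand side is $1$, so $\sum_iu_i\le1-a$. Place the intervals consecutively from $0$.

Now let $d\ge2$ and assume $R(d-1)$. Put $x=u_1$.

**Step 2: the layers.** Let $t_j$ be the first unpacked edge when layer $j$ is begun (so $t_1=x$), let $s_1=0$, $s_{j+1}=s_j+t_j$, and let layer $j$ be $[0,1]^{d-1}\times[s_j,s_{j+1}]$. Let $H(s)=a^{d-1}$ if $s>1-a$ and $H(s)=0$ otherwise; this is non-decreasing. The hole meets the interior of layer $j$ only if $s_{j+1}>1-a$. If $s_{j+1}\le1$, take the longest initial segment of the remaining list whose $(d-1)$-volume $A_j$ satisfies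
$$A_j\le t_j^{d-1}+(1-t_j)^{d-1}-H(s_{j+1}).$$
It contains $t_j$, since $a\le1-x\le1-t_j$ gives $H(s_{j+1})\le(1-t_j)^{d-1}$.

**Step 3: the segment fits.** Apply $R(d-1)$ to the segment, whose first edge is $t_j$, with hole $a$ if $H(s_{j+1})\neq0$ and hole $0$ otherwise. Its hypotheses hold: $a+t_j\le a+x\le1$, and the $(d-1)$-volume of the hole plus $A_j$ is at most $t_j^{d-1}+(1-t_j)^{d-1}$. If $a>0$ and the hole meets the interior of the layer, then $H(s_{j+1})=a^{d-1}\ne0$, and the projection of $Q((1,\dots,1),a)$ is exactly the hole of $R(d-1)$. Erect each cube over its base from height $s_j$, as before.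

So failure, at the beginning of layer $L+1$ say, can only mean that $s_{L+2}:=s_{L+1}+t_{L+1}>1$. As $s_2=x\le1$, we have $L\ge1$. If there is no failure, all cubes are packed. Suppose there is.

**Step 4: the volume of one layer.** Let $j\le L$. As in Lemma 1, the volume in layer $j$ is at least $t_j^d+t_{j+1}(A_j-t_j^{d-1})$, and maximality gives $A_j+t_{j+1}^{d-1}>t_j^{d-1}+(1-t_j)^{d-1}-H(s_{j+1})$. So the volume is greater than
$$t_j^d-t_{j+1}^d+t_{j+1}\bigl((1-t_j)^{d-1}-H(s_{j+1})\bigr)\ \ge\ t_j^d-t_{j+1}^d+t_{j+1}\bigl((1-x)^{d-1}-H(s_{j+1})\bigr),$$
because $t_j\le x$. Here $(1-x)^{d-1}-H\ge0$ everywhere, because $a\le1-x$.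

**Step 5: sum, and compare with an integral.** Sum over $j\le L$, add the failing cube $t_{L+1}^d$ and the hole $a^d$. The differences telescope to $x^d$. The function $(1-x)^{d-1}-H$ is non-negative and non-increasing, and the intervals $[s_{j+1},s_{j+2}]$, $1\le j\le L$, cover $[x,1]$, so
$$a^d+\sum_iu_i^d\ >\ a^d+x^d+\int_x^1\bigl((1-x)^{d-1}-H(s)\bigr)\,ds .$$
As $1-a\ge x$, we have $\int_x^1H(s)\,ds=a^{d-1}\cdot a=a^d$. The right-hand side is therefore
$$a^d+x^d+(1-x)^d-a^d=x^d+(1-x)^d,$$
which contradicts the hypothesis of $R(d)$. So there is no failure, $R(d)$ holds, and Theorem B.2 is proved. With the lattice-point section and Theorem A, this completes the proof of Theorem B. $\blacksquare$
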